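# Highly connected regular graphs that cannot be cut into equal connected pieces

All graphs are finite and simple; multigraphs are announced as such. We write $d(X)$ for the number of edges with exactly one end in $X$.

## 1. Cutting small regular graphs to order

**Definition (arbitrarily partitionable).** A graph $G$ of order $n$ is *arbitrarily partitionable* if for every sequence $(n_1,\dots,n_p)$ of positive integers with $n_1+\dots+n_p=n$ there is a partition $V_1,\dots,V_p$ of $V(G)$ such that, for each $i$, $|V_i|=n_i$ and $V_i$ induces a connected subgraph.

A path has this property: cut it into consecutive segments. Hence so does every graph with a Hamiltonian path. The star $K_{1,3}$ does not: the sequence $(2,2)$ asks for a perfect matching.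

**Definition (connectivity).** A graph is *$k$-connected* if it has at least $k+1$ vertices and stays connected whenever fewer than $k$ vertices are deleted. A multigraph is *$k$-edge-connected* if $d(X)\ge k$ for every nonempty proper subset $X$ of its vertices. A $k$-connected graph is $k$-edge-connected.

**Conjecture (Diwan).** For every $k\ge 3$, all $k$-connected $k$-regular graphs are arbitrarily partitionable.

The first guess is that this is true. Let us test it.

*Small graphs.* $K_{k+1}$ and $K_{k,k}$ have Hamiltonian paths, so they pass. For $k=3$ a natural suspect is the Petersen graph $P$. Its vertices are $u_0,\dots,u_4,w_0,\dots,w_4$, and its edges are $u_iu_{i+1}$, $u_iw_i$ and $w_iw_{i+2}$, indices mod $5$. It passes too, because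
$$u_0,\ u_1,\ u_2,\ u_3,\ u_4,\ w_4,\ w_1,\ w_3,\ w_0,\ w_2$$
is a Hamiltonian path.

*Few parts.* The Győri–Lovász theorem (Győri 1976, Lovász 1977) says that in a $k$-connected graph the required partition exists for every sequence with $p\le k$ terms. So a counterexample needs at least $k+1$ parts.

*Parts of size $2$.* Let $G$ be $k$-connected, $k$-regular and of even order; the sequence $(2,\dots,2)$ asks for a perfect matching. By Tutte's theorem we must check that $G-S$ has at most $|S|$ odd components for every $S$. For $S=\emptyset$ this holds, since $G$ is connected of even order. For $S\ne\emptyset$ each component of $G-S$ sends at least $k$ edges to $S$ if $S\neq V(G)$, by edge-connectivity, and $S$ receives at most $k|S|$ edges. So there are at most $|S|$ components. The case passes.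

*Without regularity.* The graph $K_{k,k+2}$ is $k$-connected of even order and has no perfect matching. So regularity matters, and it was exactly what saved the previous case.

All these tests support the guess. Nevertheless it is wrong, for every $k\ge3$.

**Theorem A.** Let $k\ge 3$, $p=45(k-1)$, and let $\lambda>2p$ be an integer, odd if $k$ is odd. There is a $k$-connected $k$-regular simple graph $G$ of order $p\lambda$ whose vertex set cannot be partitioned into $p$ sets of size $\lambda$ each inducing a connected subgraph. Hence $G$ is not arbitrarily partitionable.

For $k=3$ and $\lambda=181$ we have $p=90$, and $G$ is a $3$-connected cubic graph on $90\cdot 181=16290$ vertices.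

**Theorem B.** Let $k\ge3$, $j\ge 0$, $p=(k-1)(45+36j)$, and let $\lambda>2p$ be an integer, odd if $k$ is odd. There is a $k$-connected $k$-regular simple graph of order $n=p\lambda$ in which any family of pairwise disjoint $\lambda$-sets inducing connected subgraphs has at most $p-(j+1)$ members. So every such family leaves at least $(j+1)\lambda\ge \frac{n}{45(k-1)}$ vertices uncovered.

**Corollary C.** Let $\pi(k)$ be the least $p$ for which some $k$-connected $k$-regular graph violates the partition property for some sequence with $p$ terms. Then $k+1\le \pi(k)\le 45(k-1)$.

Corollary C is immediate: the lower bound is the Győri–Lovász theorem, the upper bound is Theorem A.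

## 2. One separating set never suffices, but it can be tight

How would one try to build a counterexample? Copy what happened in $K_{k,k+2}$. Fix a part size $\lambda$ with $n=p\lambda$, and look for a nonempty proper subset $S$ of $V(G)$ such that every component of $G-S$ has fewer than $\lambda$ vertices. Then every part must contain a vertex of $S$, so a partition requires $p\le|S|$. If $p>|S|$, we have won.

In a $k$-connected $k$-regular graph this never happens. Let $c$ be the number of components of $G-S$. Each sends at least $k$ edges to $S$, so $ck\le k|S|$, that is, $c\le |S|$. Hence
$$p\lambda=n\le |S|+c(\lambda-1)\le|S|+|S|(\lambda-1)=|S|\lambda ,$$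
and $p\le|S|$ holds automatically. The approach stops exactly here: regularity gives $c\le|S|$, and one cut yields no contradiction.

But $c=|S|$ can occur, and then there is no slack. Picture a set $A$ of $k$ vertices, called *stubs*, such that $G-A$ has exactly $k$ components: $k-1$ *clusters* of $\lambda-2$ vertices each, and the rest of the graph. Each stub sends one edge to each cluster and one edge to the rest. Suppose we knew that each cluster is the "home" of its own part of size $\lambda$. Such a part is too big for its cluster, so it must use a stub. Then $k-1$ of the $k$ stubs are taken by the parts that live here, and **at most one stub is left** through which a part living elsewhere can enter.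

This restricts transport. A region consisting of $k$ stubs and $k-1$ clusters has
$$k+(k-1)(\lambda-2)=(k-1)\lambda-(k-2)$$
vertices, while its $k-1$ parts need $(k-1)\lambda$. It is short of $k-2\ge1$ vertices, and its parts must fetch them from outside. Arrange $N$ such regions along the vertices of a $k$-regular multigraph $R$, and put all the missing $N(k-2)$ vertices at one further vertex $v_0$. Vertices must then be handed on from $v_0$ to all the other regions, but each region can be entered by only one stub from outside. So each region can hand on to at most one other region.

**Definition (spider).** For us a *spanning spider at $v_0$* is a spanning tree in which every vertex other than $v_0$ has degree at most $2$. Deleting $v_0$ leaves paths, the *legs*. A Hamiltonian path starting at $v_0$ is a spider with one leg; $K_{1,3}$ with $v_0$ its center has three legs.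

The plan is to show that a partition of $G$ would give a spanning spider at $v_0$ in $R$, and to choose $R$ without one. The graph $R$ must be $k$-regular and $k$-edge-connected, to make $G$ regular and $k$-connected. The Petersen graph itself will not do for $k=3$, as the Hamiltonian path above is a spider at $u_0$. However, $P$ has no Hamiltonian cycle, and this will force a leg to end inside each of several pieces of $P$. Since the number of legs is bounded by the number of distinct neighbors of $v_0$, we want $v_0$ to have few neighbors even for large $k$. This is why $R$ will be a cubic graph with multiplicities on its edges.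

## 3. Splicing preserves connectivity

Both the construction of $R$ and the blow-up into clusters use one operation.

An integer-weighted graph is a graph with a positive integer on each edge, read as a multiplicity. For it, "$k$-regular", "$k$-edge-connected" and $d(X)$ refer to total weights.

**Definition (splicing).** Let $v_i$ be a vertex of $G_i$, $i=1,2$, with equal degrees. Delete $v_1,v_2$, put $V_i'=V(G_i)\setminus\{v_i\}$, and join the former neighbors of $v_1$ to the former neighbors of $v_2$ by a perfect matching. In the weighted case an edge at $v_1$ is matched with an edge at $v_2$ of equal weight, and the new edge gets that weight.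

Splicing $K_4$ with $K_4$ gives two triangles joined by a perfect matching, the triangular prism. If $G_1,G_2$ are simple, so is the splice, since the new edges form a matching between two sets not joined before.

**Lemma 1.** If $R_1,R_2$ are $k$-regular and $k$-edge-connected weighted graphs, so is their splice $R$.

*Proof.* Each vertex of $V_i'$ keeps its incident weights, so $R$ is $k$-regular. Let $\emptyset\neq X\subsetneq V(R)$.

If $\emptyset\ne Y\subseteq V_i'$, then $d_R(Y)=d_{R_i}(Y)\ge k$, because an edge from $Y$ to $v_i$ is replaced by an edge of the same weight from $Y$ to the other side. As $d(X)$ is also the cut of the complement of $X$, we are done if $X$ or its complement lies in $V_1'$ or in $V_2'$.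

Otherwise $X\cap V_1'\ne\emptyset$ and $V_2'\setminus X\neq\emptyset$. Recall that cuts are submodular, $d(X)+d(Y)\ge d(X\cap Y)+d(X\cup Y)$: the left side minus the right side is twice the weight of the edges between $X\setminus Y$ and $Y\setminus X$. The complement of $X\cup V_1'$ is $V_2'\setminus X$, so
$$d(X)+d(V_1')\ \ge\ d(X\cap V_1')+d(V_2'\setminus X)\ \ge\ 2k .$$
The edges between $V_1'$ and $V_2'$ are the new ones, of total weight $k$, so $d(V_1')=k$ and $d(X)\ge k$. $\square$

**Lemma 2.** If $G_1,G_2$ are $k$-connected $k$-regular simple graphs, so is their splice $G$ at $v_1,v_2$.

*Proof.* Simplicity and regularity are clear, and $|V(G)|\ge 2k\ge k+1$. Let $S\subset V(G)$ with $|S|<k$, and put $S_i=S\cap V_i'$, $s_i=|S_i|$. Since $|V_i'|\ge k>s_i$, the set $V_i'\setminus S_i$ is nonempty.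

Let $K$ be a component of $G_1-(S_1\cup\{v_1\})$. We claim that $|N(v_1)\cap K|\ge k-s_1$.

- Suppose some $z\in K$ is not a neighbor of $v_1$. A path from $z$ to $v_1$ avoiding $S_1$ stays in $K$ until it reaches $v_1$, so its last vertex before $v_1$ is in $N(v_1)\cap K$. Thus $S_1\cup(N(v_1)\cap K)$ separates $z$ from $v_1$ in $G_1$. As $G_1$ is $k$-connected, this set has at least $k$ elements.
- Suppose $K\subseteq N(v_1)$, and take $z\in K$. Its $k$ neighbors lie in $(K\setminus\{z\})\cup S_1\cup\{v_1\}$, so $k\le(|K|-1)+s_1+1=|K|+s_1$.

In the same way, each component $L$ of $G_2-(S_2\cup\{v_2\})$ satisfies $|N(v_2)\cap L|\ge k-s_2$. Of the $k$ matching edges, at least $k-s_1$ have an end in $K$ and at least $k-s_2$ have an end in $L$. Hence at least $(k-s_1)+(k-s_2)-k=k-|S|\ge1$ of them join $K$ to $L$. So every $K$ is joined to every $L$, and $G-S$ is connected. $\square$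

## 4. A weighted cubic graph that traps spiders

**Two facts on the Petersen graph.** First, $P$ has girth $5$. The rim edges $u_iu_{i+1}$ and the edges $w_iw_{i+2}$ form two $5$-cycles. Any other cycle uses an even positive number of spokes $u_iw_i$. With exactly two spokes, at $i\ne j$, it has length at least $2+3$, because $i$ and $j$ are at distance $1$ in one of the two $5$-cycles and $2$ in the other. With four or more spokes it has length at least $8$, as no two spokes are consecutive.

Second, $P$ has no Hamiltonian cycle. Suppose $c_0c_1\cdots c_9$ is one, indices mod $10$. As $P$ is cubic, each vertex is on exactly one further edge, a chord. By girth $5$ a chord joins vertices at cyclic distance $4$ or $5$. If all chords have distance $5$, then $c_0c_5c_6c_1$ is a $4$-cycle. So, up to relabeling, $c_0c_4$ is a chord. The chord at $c_5$ goes to $c_0$, $c_1$ or $c_9$. The vertex $c_0$ already has its chord; the chord $c_5c_1$ gives the $4$-cycle $c_5c_1c_0c_4$; the chord $c_5c_9$ gives the $4$-cycle $c_5c_9c_0c_4$. This is a contradiction.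

**Step 1: weights.** *This step turns cubic graphs into $k$-regular ones.* Fix an integer $y$ with $k/4\le y\le 2k/5$ and put $x=k-2y$. Such $y$ exists: take $y=1,1,2,2$ for $k=3,4,5,6$; for $k\ge7$ the interval has length $3k/20>1$. Then
$$x\ge \tfrac k5>0,\qquad x\le\tfrac k2,\qquad y\le \tfrac k2 .\tag{1}$$
In each of $P$ and $K_{3,3}$ fix a perfect matching $M$, give its edges weight $x$, and give all other edges weight $y$. Each vertex has incident weights $x,y,y$ with sum $k$. For example, $k=3$ gives $x=y=1$, and $k=4$ gives $x=2$, $y=1$.

**Step 2: edge-connectivity.** *We check that both weighted graphs are $k$-edge-connected.* It suffices to consider nonempty $X$ with at most half of the vertices. Let $w(E[X])$ be the weight inside $X$. Since $d(X)=k|X|-2w(E[X])$, we need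
$$w(E[X])\le \tfrac k2(|X|-1).\tag{2}$$
If $X$ induces a forest, it has at most $|X|-1$ edges, each of weight at most $k/2$ by (1), and (2) holds. In $K_{3,3}$ we have $|X|\le3$ and no triangles, so $X$ induces a forest. In $P$ we have $|X|\le5$ and girth $5$, so the only other case is that $X$ induces a $5$-cycle (a chord would create a shorter cycle). Then (2) asks for weight at most $2k$. The matching $M$ has $t\le 2$ edges on this cycle.

- For $t=0$ the weight is $5y\le 2k$, because $y\le 2k/5$.
- For $t=1$ it is $x+4y=k+2y\le 2k$, because $y\le k/2$.
- For $t=2$ it is $2x+3y=2k-y\le 2k$.

**Step 3: assembly.** *We build a graph containing many copies of $P$ minus a vertex, and one special vertex.* Let $j\ge 0$. Put $K^{(0)}=K_{3,3}$, and obtain $K^{(j)}$ from $K^{(j-1)}$ by splicing a copy of $K_{3,3}$ at a vertex, matching $M$-edges to $M$-edges. Each splice removes two vertices and adds six, so $K^{(j)}$ has $6+4j$ vertices. Choose a vertex $v_0$ of $K^{(j)}$, and splice a copy of $P$ at each of the other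
$$f=5+4j$$
vertices, again matching $M$-edges to $M$-edges. All these splices are possible: at every stage each vertex has incident weights $x,y,y$, with its weight-$x$ edge in $M$ as the marked one (when $x=y$ we keep the marking of $M$).

The result is a simple cubic weighted graph; call the underlying graph $\hat R$, and let $R$ be the multigraph in which each edge is repeated according to its weight. By Step 2 and Lemma 1, $R$ is a loopless, $k$-regular, $k$-edge-connected multigraph. Its vertex set consists of $v_0$ and $f$ disjoint *fragments* $F_1,\dots,F_f$. Each fragment is a copy of $P-u$ for a vertex $u$ of $P$. It is left by exactly three edges of $\hat R$, and these start at the three neighbors of $u$. Later splices change only the far ends of these edges. We put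
$$N=|V(R)|-1=9f=45+36j,\qquad p=(k-1)N .\tag{3}$$
Note that $N$ is odd. For $j=0$ the graph $\hat R$ is $K_{3,3}$ with five of its six vertices blown up to fragments, and it has $46$ vertices.

**Lemma 3.** Let $T$ be a subgraph of $\hat R$ that is a forest. Then no fragment $F$ has all its vertices of degree exactly $2$ in $T$.

*Proof.* Suppose $F$ is such a fragment, and let $o\le 3$ be the number of $T$-edges leaving it. Adding the degrees of its nine vertices gives $18=2e(T[F])+o$, so $o$ is even and $o\in\{0,2\}$.

If $o=0$, then $T[F]$ is $2$-regular, which is impossible in a forest.

If $o=2$, then $T[F]$ is a forest with nine vertices, eight edges and maximum degree at most $2$, that is, a Hamiltonian path of $F$. Its two ends have degree $1$ in $T[F]$ and degree $2$ in $T$, so each is the start of a leaving edge. Hence both ends are neighbors of $u$ in $P$. Adding $u$ closes the path to a Hamiltonian cycle of $P$, a contradiction. $\square$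

## 5. Gadgets, clusters and the graph $G$

**Step 1: gadgets.** *Here each vertex of $R$ becomes a region with $k$ exits.* Replace each $v\in V(R)$ by a copy of $K_{k,k-1}$. Its side of size $k$ is the set $A_v$ of *stubs*, one for each edge of $R$ at $v$; the other side is the set $B_v$ of $k-1$ *hubs*. For each edge $e=vw$ of $R$, join the stub of $v$ for $e$ to the stub of $w$ for $e$; this edge is a *link*. Call the result $G_0$. For $k=3$ each gadget is a $K_{3,2}$ with one link at each vertex of the larger side.

A stub has $k-1$ hub neighbors and one link, and a hub has $k$ stub neighbors. So $G_0$ is $k$-regular. Parallel edges of $R$ use different stubs, so $G_0$ is simple.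

**Step 2: $G_0$ is $k$-connected.** *We delete a set $S$ with $|S|\le k-1$ and check connectivity.*

Suppose first that $S=B_v$ for some $v$. The multigraph $R-v$ is connected: a partition of its vertices into nonempty $X,Y$ with no edge between them would give $2k\le d(X)+d(Y)=k$. All gadgets except that of $v$ are intact and connected, and the links join them as $R-v$ does. Each stub of $v$ is linked to another gadget. So $G_0-S$ is connected.

Otherwise $S$ contains no $B_v$, since $|B_v|=k-1\ge|S|$. So in each gadget a hub survives, and a stub survives because there are $k>|S|$ of them. What remains of each gadget is a complete bipartite graph with both sides nonempty, hence connected. Each deleted vertex destroys at most one link. For any partition of $V(R)$ into two nonempty sets there are at least $k$ links across, and at most $k-1$ are destroyed. So the surviving links connect all gadgets.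

**Step 3: clusters.** *We adjust the sizes so that every gadget except that of $v_0$ is short of $k-2$ vertices.* By Harary's theorem (1962), $k$-connected $k$-regular simple graphs of order $m$ exist whenever $m\ge k+1$ and $km$ is even. Splicing such a graph at a hub replaces the hub by a *cluster* of $m-1$ vertices, which has exactly $k$ edges to the outside, one to each stub of the gadget. Let $\lambda>2p$, with $\lambda$ odd if $k$ is odd.

- For each $v\ne v_0$, replace each of the $k-1$ hubs of $v$ by a cluster of $\lambda-2$ vertices, using $m=\lambda-1$. This is allowed: $\lambda-2\ge k$ because $\lambda>2p\ge 90(k-1)$, and $k(\lambda-1)$ is even because $\lambda$ is odd when $k$ is odd.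
- At $v_0$, replace one hub by a cluster of $\beta=N(k-2)-(2k-2)$ vertices, using $m=\beta+1$. This is allowed: $\beta\ge45(k-2)-2k+2=43k-88\ge k$ for $k\ge3$; and if $k$ is odd then $N(k-2)$ is odd, so $\beta$ is odd and $k(\beta+1)$ is even.

Call the resulting graph $G$. By Step 2 and Lemma 2, $G$ is simple, $k$-regular and $k$-connected. Let $D_v$ be the vertex set of the gadget of $v$ after these replacements. The sets $D_v$ partition $V(G)$, the edges of $G$ between different $D_v$ are exactly the links, and
$$|D_{v_0}|=k+(k-2)+\beta=N(k-2),\qquad |D_v|=(k-1)\lambda-(k-2)\quad(v\ne v_0).\tag{4}$$
Hence $|V(G)|=N(k-2)+N\big((k-1)\lambda-(k-2)\big)=N(k-1)\lambda=p\lambda$.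

Let $\mathcal C$ be the set of the $(k-1)N=p$ clusters in the gadgets of vertices $v\neq v_0$. They are disjoint, each has $\lambda-2$ vertices, and so
$$\text{exactly } p\lambda-p(\lambda-2)=2p \text{ vertices of } G \text{ lie outside } \bigcup\mathcal C .\tag{5}$$

## 6. Every partition draws a spanning spider: Theorem A

Take $j=0$, so $f=5$, $N=45$, $p=45(k-1)$. Suppose that $V(G)$ is partitioned into $p$ sets of size $\lambda$, called *parts*, each inducing a connected subgraph.

**Step 1: every part gets a home.** *We assign to each part its own cluster.* Any $i\ge1$ parts together meet at least $i$ clusters of $\mathcal C$. Otherwise, by (5), their $i\lambda$ vertices would lie in at most $i-1$ clusters and $2p$ further vertices, so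
$$i\lambda\le (i-1)(\lambda-2)+2p\le(i-1)\lambda+2p<i\lambda ,$$
where the last inequality is $\lambda>2p$. By Hall's theorem there is an injection $\psi$ from the parts to $\mathcal C$ with $Q\cap\psi(Q)\neq\emptyset$ for every part $Q$. There are $p$ parts and $p$ clusters, so $\psi$ is a bijection. We say that $Q$ is *rooted at* $v$ if $\psi(Q)\subseteq D_v$. Each part is rooted at exactly one vertex, never at $v_0$, and exactly $k-1$ parts are rooted at each $v\ne v_0$.

**Step 2: at most one foreign stub.** *This is the tightness of Section 2, now made rigorous.* Let $Q$ be rooted at $v$ and $C=\psi(Q)$. Since $Q$ is connected, meets $C$, and $|Q|=\lambda>|C|$, it contains a vertex outside $C$ adjacent to a vertex of $C$. All neighbors of $C$ outside $C$ are stubs of $v$, so $Q$ contains a stub of $v$. The $k-1$ parts rooted at $v$ are disjoint, so they contain $k-1$ distinct stubs of $v$. Therefore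
$$\text{for each } v\ne v_0,\ \text{at most one of the } k \text{ stubs of } v \text{ lies in a part not rooted at } v.\tag{6}$$
Such a stub is called *foreign*.

**Step 3: the trace of a part in $R$.** *We record which gadgets a part visits.* For a part $Q$ let $R_Q$ be the subgraph of $R$ with vertex set $\{v:Q\cap D_v\neq\emptyset\}$ whose edges are the edges of $R$ with both stubs in $Q$. A path inside $G[Q]$ changes gadgets only along links, and both ends of such a link are stubs in $Q$. As $G[Q]$ is connected, so is $R_Q$. Moreover,
$$\text{if } Q \text{ is rooted at } z, \text{ each vertex of } R_Q \text{ other than } z \text{ and } v_0 \text{ has degree at most } 1 \text{ in } R_Q ,\tag{7}$$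
because different edges of $R_Q$ at $v$ use different stubs of $v$ in $Q$, and these are foreign.

**Step 4: every set of gadgets imports directly.** *We use the size deficit.* We claim that for every nonempty $A\subseteq V(R)\setminus\{v_0\}$ there are $z\in A$, $a\notin A$ and a part $Q$ rooted at $z$ such that $R_Q$ contains an edge $az$.

There are $(k-1)|A|$ parts rooted at vertices of $A$. By (4) and $k>2$, their total size satisfies
$$(k-1)|A|\lambda>|A|\big((k-1)\lambda-(k-2)\big)=\Big|\bigcup_{v\in A}D_v\Big| .$$
So one of them, $Q$, rooted at $z\in A$ say, has a vertex outside $\bigcup_{v\in A}D_v$. Then $R_Q$ contains $z$, since $Q$ meets its cluster in $D_z$, and it contains a vertex outside $A$. Take a shortest path in $R_Q$ from $z$ to a vertex outside $A$. An inner vertex of it would lie in $A$, would differ from $z$ and from $v_0$, and would have degree at least $2$ in $R_Q$, contrary to (7). So the path is a single edge $za$ with $a\notin A$.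

**Step 5: the spider.** *We assemble the imports into a spanning tree.* Define a digraph $\Gamma$ on $V(R)$: put an arc $a\to z$ if $z\neq v_0$, $a\ne z$, and some part $Q$ rooted at $z$ has an edge $az$ in $R_Q$.

Every vertex is reachable from $v_0$ in $\Gamma$. Otherwise let $A$ be the nonempty set of vertices not reachable from $v_0$. Step 4 gives an arc $a\to z$ with $z\in A$ and $a\notin A$. Then $a$ is reachable, hence so is $z$, a contradiction.

Every $a\ne v_0$ has outdegree at most $1$ in $\Gamma$. Indeed, if $a\to z$ because of the part $Q$, the stub of $a$ on the edge concerned lies in $Q$, which is rooted at $z\neq a$. So it is the foreign stub of $a$, unique by (6), and its link determines $z$.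

The vertex $v_0$ has only three neighbors in $\hat R$, so its outdegree is at most $3$. Now take a spanning out-tree of $\Gamma$ rooted at $v_0$, which exists by reachability. Forgetting directions gives a spanning tree $T$ of $\hat R$. Each vertex other than $v_0$ has one parent and at most one child. So $T$ consists of at most three paths starting at $v_0$: it is a spanning spider with at most three legs.

**Step 6: the trap closes.** *We compare the number of legs with the number of fragments.* Every vertex $v\neq v_0$ has degree $2$ in $T$ unless it is the last vertex of a leg. So at most three vertices other than $v_0$ have degree $1$. There are five disjoint fragments, none containing $v_0$. Hence some fragment has all its vertices of degree exactly $2$ in $T$, contrary to Lemma 3. This proves Theorem A, and Diwan's conjecture fails for every $k\ge3$. $\blacksquare$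

## 7. Leaving parts out: Theorem B

Now let $j\ge0$ be arbitrary and $G$ as constructed in Section 5, with $f=5+4j$ fragments and order $n=p\lambda$. Let $\mathcal P$ be a family of pairwise disjoint $\lambda$-sets inducing connected subgraphs, again called parts. Since $n=p\lambda$, we may write $|\mathcal P|=p-d$ with $d\ge0$. We shall show that
$$f\le 4d+3 .\tag{8}$$
Then $5+4j\le4d+3$, so $d\ge j+\frac12$ and hence $d\ge j+1$. The number of uncovered vertices is $d\lambda\ge(j+1)\lambda$. By (3),
$$(j+1)\lambda=\frac{(j+1)n}{p}=\frac{n}{k-1}\cdot\frac{j+1}{45+36j}\ge\frac{n}{45(k-1)},$$
since $45(j+1)\ge 45+36j$. So Theorem B follows from (8). The proof of (8) follows Section 6; a missing part disturbs only one gadget, and we treat disturbed gadgets as extra sources.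

**Step 1′: homes and disturbed gadgets.** *We find the vertices at which tightness may be lost.* The count in Step 1 concerned any $i$ disjoint parts and used only (5) and $\lambda>2p$. So again there is an injection $\psi:\mathcal P\to\mathcal C$ with $Q\cap\psi(Q)\ne\emptyset$ for all $Q$, and "rooted at" is defined as before. Exactly $d$ clusters of $\mathcal C$ are not in the image. Call $v\ne v_0$ *full* if all its $k-1$ clusters are in the image; at most $d$ vertices $v\neq v_0$ are not full. Let $Z$ consist of $v_0$ and the vertices that are not full. Then $|Z|\le d+1$.

**Step 2′: tightness at full vertices.** *We recover (6) outside $Z$.* Let $v\notin Z$. Exactly $k-1$ parts are rooted at $v$. As in Step 2, each is connected, meets its cluster and is larger than it, so it contains a stub of $v$; these stubs are distinct. Hence at most one stub of $v$ lies outside the parts rooted at $v$.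

**Step 3′: traces.** *We recover (7).* Define $R_Q$ as before; it is connected for the same reason. Let $Q$ be rooted at $z$, where $z\in Z$ is allowed. By Step 2′, every vertex of $R_Q$ outside $Z\cup\{z\}$ has degree at most $1$ in $R_Q$.

**Step 4′: imports.** *We use the deficit again, for sets avoiding $Z$.* For every nonempty $A\subseteq V(R)\setminus Z$ there are $z\in A$, $a\notin A$ and a part $Q$ rooted at $z$ with an edge $az$ in $R_Q$. All vertices of $A$ are full, so exactly $(k-1)|A|$ parts are rooted in $A$. Their total size $(k-1)|A|\lambda$ exceeds $\big|\bigcup_{v\in A}D_v\big|$ by (4). So some part $Q$ rooted at some $z\in A$ has a vertex outside this union. On a shortest path in $R_Q$ from $z$ to a vertex outside $A$, an inner vertex would lie in $A\setminus\{z\}$, hence outside $Z\cup\{z\}$, and would have degree at least $2$, contrary to Step 3′. So the path is one edge.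

**Step 5′: a forest of spiders.** *We collect the imports, now with all of $Z$ as sources.* Define $\Gamma$ on $V(R)$ with an arc $a\to z$ whenever $z\notin Z$, $a\ne z$, and some part $Q$ rooted at $z$ has an edge $az$ in $R_Q$. Every vertex is reachable from $Z$: otherwise apply Step 4′ to the set $A$ of unreachable vertices, which is disjoint from $Z$, and obtain an arc from a reachable vertex into $A$. Every $a\notin Z$ has outdegree at most $1$: if $a\to z$ because of $Q$, then the stub of $a$ on the edge concerned lies in $Q$, which is not rooted at $a$; by Step 2′ this stub is unique, and its link determines $z$. Every vertex of $Z$ has outdegree at most $3$, since $\hat R$ is cubic.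

Breadth-first search from $Z$ gives a spanning out-forest of $\Gamma$. Its roots are exactly the elements of $Z$, since no arc enters $Z$. Forgetting directions, we get a forest $T\subseteq\hat R$ in which each vertex outside $Z$ has one parent and at most one child, hence degree $1$ or $2$. Each tree of $T$ consists of at most three paths starting at its root. So at most $3|Z|\le3(d+1)$ vertices outside $Z$ have degree $1$ in $T$.

**Step 6′: counting fragments.** *We deduce (8).* By Lemma 3, every fragment contains a vertex whose degree in $T$ is not $2$. As $v_0$ lies in no fragment, this vertex is either one of the at most $d$ elements of $Z\setminus\{v_0\}$, or one of the at most $3(d+1)$ vertices outside $Z$ of degree $1$. The fragments are disjoint, so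
$$f\le d+3(d+1)=4d+3 .$$
This is (8), and Theorem B is proved. $\blacksquare$
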